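# Countable products of subspaces of $\omega_1$ that are not strongly zero-dimensional

## 1. Products of nonstationary subspaces of $\omega_1$

All spaces are regular and $T_1$. Ordinals carry the order topology, $\omega_1$ is the first uncountable ordinal, and subspaces and products carry the subspace and Tychonoff product topologies. A *zero-set* of a space $X$ is a set $g^{-1}(0)$ with $g:X\to\mathbb R$ continuous.

**Definition (strongly zero-dimensional).** A space $X$ is *strongly zero-dimensional* if any two disjoint zero-sets $F,H$ of $X$ are separated by disjoint clopen sets $U\supset F$, $V\supset H$.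

A discrete space has this property. The interval $[0,1]$ does not: $\{0\}$ and $\{1\}$ are disjoint zero-sets, and the only clopen sets are $\emptyset$ and $[0,1]$. In $\omega_1$ every interval $(\alpha,\beta]$ is clopen, so subspaces of $\omega_1$ and all their products have bases of clopen sets. The question is whether this abundance of small clopen sets suffices to separate large sets.

**Question.** Let $A_k\subset\omega_1$ for $k\in\omega$. Must $\prod_{k\in\omega}A_k$ be strongly zero-dimensional?

The question comes from "Topological properties of products of ordinals", http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1530-5.pdf. Two results accompany it as known: (i) finite products of subspaces of $\omega_1$ are strongly zero-dimensional; (ii) arbitrary products of ordinals are strongly zero-dimensional.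

We use the following textbook facts. A *club* is a closed unbounded subset of $\omega_1$; a set is *stationary* if it meets every club. Let $\mathrm{Lim}$ be the set of nonzero limit ordinals below $\omega_1$, and let $\mathrm{Succ}=\{\alpha+1:\alpha<\omega_1\}$. The set $\mathrm{Lim}$ is club, so $\mathrm{Succ}$ is not stationary; its points are isolated in $\omega_1$. A point $\delta\in\mathrm{Lim}$ has the neighborhood base $(\gamma,\delta]$, $\gamma<\delta$.

* (F1) Countable intersections of clubs are club. Hence if a stationary set is split into countably many parts, one part is stationary.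
* (F2) Pressing-down lemma: if $S\subset\mathrm{Lim}$ is stationary and $\gamma_\delta<\delta$ for $\delta\in S$, then $\gamma_\delta$ is constant on a stationary subset of $S$.
* (F3) If $h_0,h_1,\dots:\omega_1\to\omega_1$, then the set of $\delta\in\mathrm{Lim}$ with $h_n(\gamma)<\delta$ for all $n$ and all $\gamma<\delta$ is club. If $\Gamma\subset\omega_1$ is uncountable, the set of $\delta\in\mathrm{Lim}$ with $\Gamma\cap\delta$ unbounded in $\delta$ is club.
* (F4) (Ulam, Solovay) There are infinitely many pairwise disjoint stationary subsets of $\mathrm{Lim}$. Here is a short proof. For $\alpha<\omega_1$ fix an injection $e_\alpha:\alpha\to\omega$, and put $M_{n,\xi}=\{\alpha\in\mathrm{Lim}:\alpha>\xi,\ e_\alpha(\xi)=n\}$. For each $\xi$ the sets $M_{n,\xi}$, $n\in\omega$, cover $\mathrm{Lim}\cap(\xi,\omega_1)$, so by (F1) some $M_{n(\xi),\xi}$ is stationary. Uncountably many $\xi$ share the same value $n$ of $n(\xi)$, and for these the sets $M_{n,\xi}$ are pairwise disjoint because each $e_\alpha$ is injective.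

For a function $g$ and a nonempty set $Q$ put $\operatorname{osc}(g,Q)=\sup\{|g(y)-g(z)|:y,z\in Q\}$.

**Lemma 1.** Suppose that for every continuous $g:Z\to[0,1]$ there is a partition of $Z$ into open sets $Q$ with $\operatorname{osc}(g,Q)\le\frac12$. Then $Z$ is strongly zero-dimensional.

*Proof.* Let $F=g_0^{-1}(0)$ and $H=h_0^{-1}(0)$ be disjoint. Then $g=|g_0|/(|g_0|+|h_0|)$ is continuous into $[0,1]$, with $F=g^{-1}(0)$ and $H=g^{-1}(1)$. Take a partition as in the hypothesis. A union of members is open, and its complement is also a union of members, so it is clopen. No member meets both $F$ and $H$. Let $U$ be the union of the members meeting $F$, and $V=Z\setminus U$. $\square$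

**Proposition 2.** If no $A_k$ is stationary, then $Z=\prod_kA_k$ is strongly zero-dimensional. In fact every continuous $g:Z\to[0,1]$ admits a partition as in Lemma 1.

*Proof.* We may assume that all $A_k\neq\emptyset$.

**Step 1: each $A_k$ is a disjoint union of countable clopen pieces.** Let $D$ be a club disjoint from $A_k$. The set $\omega_1\setminus D$ is the disjoint union of its maximal convex subsets; these are open, and each is bounded by the next element of $D$. So $A_k$ is partitioned into countable open sets, and each of them is clopen because the union of the others is open.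

**Step 2: a countable clopen $B\subset A_k$ has a countable base of clopen sets.** Choose $\beta$ with $B\subset[0,\beta]$. The sets $B\cap(\alpha,\alpha']$ and $B\cap[0,\alpha']$ with $\alpha<\alpha'\le\beta$ or $\alpha'\le\beta$, respectively, form such a base. Fix an enumeration $W^B_1,W^B_2,\dots$ of a base of this kind, with repetitions if necessary. Its members are clopen in $A_k$ too.

**Step 3: a refining sequence of partitions of $Z$.** Call $y,z\in Z$ equivalent modulo $n$ if, for every $k<n$, the points $y_k,z_k$ lie in the same piece $B$ of $A_k$ and belong to the same sets among $W^B_1,\dots,W^B_n$. The classes are open, since only finitely many coordinates are restricted, each to an open set. Let $Q_n(x)$ be the class of $x$ modulo $n$. Then $Q_{n+1}(x)\subset Q_n(x)$, and the sets $Q_n(x)$ form a neighborhood base at $x$: given neighborhoods $O_k$ of $x_k$ for $k<m$, let $B_k$ be the piece of $x_k$, choose $j_k$ with $x_k\in W^{B_k}_{j_k}\subset O_k$, and take $n\ge m$ and $n\ge j_k$ for all $k<m$.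

**Step 4: stop as early as possible.** By continuity there is a least $n(x)$ with $\operatorname{osc}(g,Q_{n(x)}(x))\le\frac12$. If $y\in Q_{n(x)}(x)$, then $Q_j(y)=Q_j(x)$ for $j\le n(x)$, so $n(y)=n(x)$. Hence the sets $Q_{n(x)}(x)$ partition $Z$. Apply Lemma 1. $\square$

What changes when some $A_k$ is stationary? Already Step 1 fails: a stationary $A$ is not a disjoint union of bounded open sets. Given a partition of $A$ into open sets, choose for each $\delta\in A\cap\mathrm{Lim}$ some $\gamma_\delta<\delta$ such that $A\cap(\gamma_\delta,\delta]$ lies in the member containing $\delta$. By (F2), $\gamma_\delta=\gamma$ on a stationary $S'$. For $\delta<\delta'$ in $S'$ we have $\delta\in(\gamma,\delta']$, so $\delta$ and $\delta'$ lie in the same member, which is therefore unbounded.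

## 2. Stationary factors with a stationary intersection

For a single stationary $A$ the same pressing-down argument supplies a replacement. Let $g:A\to[0,1]$ be continuous. For $\delta\in A\cap\mathrm{Lim}$ choose $\gamma_\delta<\delta$ with $\operatorname{osc}(g,A\cap(\gamma_\delta,\delta])\le\frac12$, and let $\gamma_\delta=\gamma$ on a stationary $S'$. Any two points of $A\cap(\gamma,\omega_1)$ lie below some $\delta\in S'$, so $\operatorname{osc}(g,A\cap(\gamma,\omega_1))\le\frac12$. Thus $A$ splits into a tail on which $g$ oscillates little and the countable clopen set $A\cap[0,\gamma]$. If the latter is nonempty, it has a suitable partition, by Steps 2–4 of the proof above with one factor and one piece.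

For infinitely many factors we place the same $\delta$ in all stationary coordinates at once. This needs points $\delta$ that the stationary factors have in common.

**Theorem 3.** Let $A_k\subset\omega_1$ $(k\in\omega)$ and $J=\{k:A_k\text{ is stationary}\}$. If $J=\emptyset$ or $\bigcap_{k\in J}A_k$ is stationary, then $Z=\prod_kA_k$ is strongly zero-dimensional. In particular $A^\omega$ is strongly zero-dimensional for every $A\subset\omega_1$.

The last sentence follows since for $A_k=A$ either $J=\emptyset$, or $J=\omega$ and the intersection is $A$. For the proof assume that all $A_k\ne\emptyset$, fix a continuous $g:Z\to[0,1]$, and put $\varepsilon=\frac12$.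

**Lemma 4.** Under the hypothesis of Theorem 3, let $x\in Z$, $\omega\setminus J\subset K\subset\omega$ and $L=\omega\setminus K$. There are finite sets $K'\subset K$ and $\Phi\subset L$, neighborhoods $O_k$ of $x_k$ $(k\in K')$ and $\gamma<\omega_1$ such that $\operatorname{osc}g\le\varepsilon$ on
$$\{z\in Z:\ z_k\in O_k\ (k\in K'),\ z_k>\gamma\ (k\in\Phi)\}.$$

*Proof.* If $L=\emptyset$, this is continuity at $x$ (take $\Phi=\emptyset$). Otherwise $\emptyset\ne L\subset J$, and $S=\mathrm{Lim}\cap\bigcap_{k\in J}A_k$ is stationary. For $\delta\in S$ let $x^\delta\in Z$ be the point with coordinates $x_k$ for $k\in K$ and $\delta$ for $k\in L$; it exists because $\delta\in A_k$ for all $k\in L$. Fix a countable neighborhood base at each $x_k$. Continuity at $x^\delta$ gives finite $K_\delta\subset K$, $\Phi_\delta\subset L$, members $O^\delta_k$ of the fixed bases $(k\in K_\delta)$ and $\gamma_\delta<\delta$ such that $\operatorname{osc}g\le\varepsilon$ on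
$$\{z:\ z_k\in O^\delta_k\ (k\in K_\delta),\ \gamma_\delta<z_k\le\delta\ (k\in\Phi_\delta)\}.$$
By (F2) $\gamma_\delta$ is constant on a stationary set. There are only countably many possibilities for the other data, so by (F1) all data are constant, with values $K',\Phi,O_k,\gamma$, on a stationary $S'$. Given two points $y,z$ with $y_k,z_k\in O_k$ $(k\in K')$ and $y_k,z_k>\gamma$ $(k\in\Phi)$, choose $\delta\in S'$ above the finitely many ordinals $y_k,z_k$, $k\in\Phi$. Both points lie in the displayed set for $\delta$, so $|g(y)-g(z)|\le\varepsilon$. $\square$

*Proof of Theorem 3.* We build a partition as in Lemma 1. As in Proposition 2 we cut repeatedly. A stationary coordinate $k$ is confined to a countable set only when a condition $z_k>\gamma$ that would have helped has failed at $k$.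

**Step 1: pieces.** For $k\notin J$ fix a partition of $A_k$ into countable clopen sets (Step 1 of Proposition 2). For each countable clopen $B\subset A_k$ fix an enumerated base $W^B_1,W^B_2,\dots$ of clopen sets (Step 2 there). A *piece* is a set
$$Q=\{z\in Z:\ z_k\in U_k\ (k\in K_Q),\ z_k>\gamma_k\ (k\in M_Q)\},$$
where $K_Q,M_Q$ are finite and disjoint, $M_Q\subset J$, and $U_k$ is a countable clopen subset of $A_k$. Pieces are clopen. Coordinates in $K_Q$ are called *frozen*. Enumerate the finite nonempty subsets of $J$ as $\Phi_1,\Phi_2,\dots$ (an empty or finite list if $J$ is empty or finite).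

**Step 2: the construction.** The only active piece at stage $0$ is $Z$, with nothing frozen. At stage $n$ each active piece $Q$ is treated as follows.

1. If $\operatorname{osc}(g,Q)\le\varepsilon$, then $Q$ becomes final.
2. Otherwise let $\varphi(Q)$ be the least $i$ such that $\Phi_i\cap K_Q=\emptyset$ and, for some $\gamma$, $\operatorname{osc}g\le\varepsilon$ on $\{z\in Q:z_k>\gamma\ \forall k\in\Phi_i\}$ (an empty set counts as having small oscillation). If there is no such $i$, go to 3 with $Q$. If there is, fix such a $\gamma$ and split $Q$ into finitely many parts according to the set $\{k\in\Phi_{\varphi(Q)}:z_k\le\gamma\}$. The part where this set is empty becomes final if it is nonempty. In every other part, the coordinates in this set become frozen: $k$ is confined to the countable clopen set $A_k\cap[0,\gamma]$, intersected with $(\gamma_k,\omega_1)$ if $k\in M_Q$, and $k$ leaves $M_Q$. The remaining $k\in\Phi_{\varphi(Q)}$ carry the condition $z_k>\gamma$ in addition to any earlier one.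
3. In each remaining part, if $n\notin J$ and $n$ is not frozen, freeze $n$ by splitting along the fixed partition of $A_n$. Then split further so that, for each frozen $k$, if $B$ is the countable clopen set with which $k$ was first frozen, the new $U_k$ is contained in or disjoint from each of $W^B_1,\dots,W^B_n$. The nonempty parts are the active pieces of stage $n+1$.

Final pieces are clopen and pairwise disjoint, and $\operatorname{osc}g\le\varepsilon$ on each. By Lemma 1 it remains to show that they cover $Z$.

**Step 3: every point lies in a final piece.** Suppose $x$ does not. Then for every $n$ there is an active $Q_n\ni x$ of stage $n$. Put $K_n=K_{Q_n}$; these sets increase. Let $K=\bigcup_nK_n$, which contains $\omega\setminus J$ by rule 3, and let $L=\omega\setminus K$. Take $K',\Phi,O_k,\gamma$ from Lemma 4. For $k\in K'$, first frozen with $B\ni x_k$, choose $j$ with $x_k\in W^B_j\subset O_k$. For all large $n$, the set $U_k$ of $Q_n$ is contained in or disjoint from $W^B_j$ and contains $x_k$, so $U_k\subset W^B_j\subset O_k$. Hence there is $n_0$ such that for all $n\ge n_0$ we have $K'\subset K_n$ and $U_k\subset O_k$ for $k\in K'$,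 and therefore
$$\operatorname{osc}g\le\varepsilon\ \text{ on }\ \{z\in Q_n:z_k>\gamma\ \forall k\in\Phi\}.\tag{1}$$
If $\Phi=\emptyset$, then $Q_{n_0}$ is final by rule 1, a contradiction. Otherwise $\Phi=\Phi_i$ for some $i$, and $\Phi\cap K_n=\emptyset$ for all $n$ because $\Phi\subset L$. By (1), $\varphi(Q_n)$ exists and $\varphi(Q_n)\le i$ for all $n\ge n_0$. Since $x$ is not in the final part of $Q_n$, some $k\in\Phi_{\varphi(Q_n)}$ belongs to $K_{n+1}$. For $n'>n$ we have $\Phi_{\varphi(Q_{n'})}\cap K_{n'}=\emptyset$ and $K_{n'}\supset K_{n+1}$, so $\varphi(Q_{n'})\ne\varphi(Q_n)$. Thus infinitely many distinct numbers $\varphi(Q_n)$ are at most $i$, a contradiction. $\square$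

## 3. Stationary factors whose finite intersections are stationary

Suppose we try to run the same proof for arbitrary factors. It stops at one place, the point $x^\delta$ in Lemma 4: if no limit ordinal lies in all the factors with index in $L$, there is no such point. The weakest natural substitute is that finite intersections are stationary. The next lemma shows what this still gives.

**Lemma 5.** Let $I$ be countable and nonempty, and let $E_l\subset\omega_1$ $(l\in I)$ be such that $\bigcap_{l\in H}E_l$ is stationary for every finite nonempty $H\subset I$. If $G$ is clopen in $Y=\prod_{l\in I}E_l$, there is $\gamma<\omega_1$ such that $\{y\in Y:y_l>\gamma\ \forall l\in I\}$ is contained in $G$ or disjoint from $G$.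

*Proof.* Suppose not. For each $\gamma$ choose $y^\gamma\in G$ and $\bar y^\gamma\notin G$ with all coordinates above $\gamma$. Since $G$ and its complement are open, there is a finite nonempty $H_\gamma\subset I$ such that all points agreeing with $y^\gamma$ on $H_\gamma$ are in $G$, and all points agreeing with $\bar y^\gamma$ on $H_\gamma$ are not. As $I$ has only countably many finite subsets, $H_\gamma=H$ for all $\gamma$ in some uncountable $\Gamma$. By (F3) and (F1) the set of $\delta\in\mathrm{Lim}$ such that $\Gamma\cap\delta$ is unbounded in $\delta$ and $y^\gamma_l,\bar y^\gamma_l<\delta$ for all $\gamma<\delta$, $l\in H$, is club. Pick such a $\delta\in\bigcap_{l\in H}E_l$, and pick $\gamma_n\in\Gamma$ increasing to $\delta$. For $l\in H$ the ordinals $y^{\gamma_n}_l,\bar y^{\gamma_n}_l$ lie in $(\gamma_n,\delta)$, so they converge to $\delta\in E_l$. Fix $v\in\prod_{l\notin H}E_l$. The points $(y^{\gamma_n}|_H,v)$ are in $G$, the points $(\bar y^{\gamma_n}|_H,v)$ are not, and both sequences converge to the point of $Y$ equal to $\delta$ on $H$ and to $v$ off $H$. As $G$ and its complement are closed, this is a contradiction. $\square$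

The difference from Lemma 4 is decisive. Lemma 4 restricts finitely many coordinates to a tail, so the resulting set is open and we can split along it. Lemma 5 restricts all of them; if $I$ is infinite and $1\in E_l$ for all $l$, then for $\gamma\ge1$ the set in Lemma 5 is not open, because a basic neighborhood leaves some coordinate free to take the value $1$. Lemma 5 thus says that clopen sets are rigid, without providing any set to cut along. This turns it into a tool for a counterexample: a clopen set cannot make choices on large ordinals, and we look for a continuous function that can.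

Fix pairwise disjoint stationary sets $S_n\subset\mathrm{Lim}$, $n\in\omega$, and put
$$A_i=\mathrm{Succ}\cup\bigcup_{n\ge i}S_n\quad(i\in\omega),\qquad \mathrm{Succ}\subset T\subset\omega_1\setminus\bigcup_nS_n .\tag{2}$$
For example, $T=\mathrm{Succ}$. The sets $A_i$ decrease, and $A_i\supset S_i$, so finite intersections of the $A_i$ are stationary. A point $\delta\in S_n$ is not in $A_{n+1}$, so $\bigcap_iA_i=\mathrm{Succ}$. Put
$$P=\prod_{i\in\omega}A_i\times T^\omega,\qquad X=P^\omega .$$
Then $X$ is a countable product of subspaces of $\omega_1$.

**Theorem 6.** $X$ is not strongly zero-dimensional. Explicitly, there is a continuous $F:X\to[0,1]$ such that every clopen $C\supset F^{-1}(0)$ meets $F^{-1}(1)$. So the answer to the Question is no, in ZFC.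

By known result (i), every finite subproduct of $X$ is strongly zero-dimensional, so any proof must use infinitely many coordinates.

## 4. The sets $\Theta_m$ in one block $P$

Write a point of $P$ as $p=((x_i)_{i\in\omega},(t_m)_{m\in\omega})$ with $x_i\in A_i$, $t_m\in T$. Put
$$\Theta_m=\{p\in P:\ x_0=x_1=\dots=x_m=t_m\in\mathrm{Succ}\}.$$

**Lemma 7.** Each $\Theta_m$ is clopen in $P$. A point $p\notin\Theta:=\bigcup_m\Theta_m$ is in the closure of $\Theta$ if and only if there is $\alpha\in\mathrm{Succ}$ with $x_i=\alpha$ for all $i$ and $t_m\ne\alpha$ for all $m$.

*Proof.* $\Theta_m$ is open since successors are isolated. Let $p\notin\Theta_m$. If $t_m\in\mathrm{Succ}$, then $x_i\ne t_m$ for some $i\le m$; keeping $t_m$ fixed and $x_i$ different from it gives a neighborhood of $p$ missing $\Theta_m$. If $t_m\notin\mathrm{Succ}$, then $t_m\notin A_0=\mathrm{Succ}\cup\bigcup_nS_n$, so $x_0\ne t_m$; confine $x_0$ and $t_m$ to disjoint neighborhoods.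

Let $p\notin\Theta$ be in the closure of $\Theta$. For each $N$, $p$ has a neighborhood missing $\Theta_m$ for all $m<N$, so $p$ is in the closure of $\bigcup_{m\ge N}\Theta_m$, and the closed condition $x_0=\dots=x_N$ holds at $p$. Hence all $x_i$ are equal, and their common value is in $\bigcap_iA_i=\mathrm{Succ}$. It differs from every $t_m$ because $p\notin\Theta_m$. Conversely, for $p$ as described, changing the single coordinate $t_m$ to $\alpha$ gives a point of $\Theta_m$, and these points converge to $p$ as $m\to\infty$. $\square$

So the boundary of $\Theta$ lies over isolated values of $x_0$. This is what the missing common limit point buys: any function of $x_0\in\mathrm{Succ}$, however wild, is locally constant at the boundary points of $\Theta$.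

Here is what one block does to a clopen set; the precise version is Lemma 12. For $1<\alpha\in\mathrm{Succ}$ let $q(\alpha,m)\in P$ be the point with
$$x_i=\alpha\ (i\in\omega),\qquad t_m=\alpha,\qquad t_{m'}=1\ (m'\ne m).\tag{3}$$
It lies in $\Theta_m$ and in no other $\Theta_{m'}$. As $m\to\infty$, $q(\alpha,m)$ converges to the point with all $x_i=\alpha$ and all $t_m=1$. If $C$ is clopen and contains the points of a tail as in Lemma 5 (with all $t_m=1$), then for large $\alpha$ it contains this limit, hence contains $q(\alpha,m)$ for all large $m$. We choose $\alpha$, and so we may prescribe a piece of information $c(\alpha)$ from a countable set; the set $C$ determines which $m$ are possible.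

With infinitely many blocks, think of a play. At each move we name a fresh block $k$ and a datum $d$; the set $C$ answers with some $m$ and keeps the new point inside. We want a continuous $F$ that is $0$ at the start and $1$ at the end of a play. Continuity as $m\to\infty$ forces moves with large $m$ to gain nothing. So gains must come from moves with $m=0$, and a single such move may leave $C$. There is a second limit, however: if infinitely many successive positions of a play are in $C$, then so is their limit, and a change of one far-out block in a late position cannot leave $C$. Hence a move with $m=0$ in a far-out block succeeds at some stage. Continuity of $F$ asks that moves in far-out blocks gain little, say $2^{-l}$ at nesting depth $l$. A binary counter then assembles the small gains into a total gain $1$.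

## 5. Strings, stacks and values

**Definition (codes, elements).** Let $\mathbb D_0=\{(b,\emptyset):b\in\omega\}$, and let $\mathbb D_{n+1}$ be the set of all $(b,\tau)$ with $b\in\omega$ and $\tau$ a finite sequence of triples from $\omega\times\mathbb D_n\times\omega$. Inductively $\mathbb D_n\subset\mathbb D_{n+1}$; let $\mathbb D=\bigcup_n\mathbb D_n$, a countable set. Its members are *codes*. An *element* is a triple $e=(k,d,m)\in\omega\times\mathbb D\times\omega$; $k$ is its *coordinate*. For $d=(b,\tau)$ put $b(d)=b$ and $b(e)=b(d)$, the *bound*.

If $\tau$ is any finite sequence of elements, then $(b,\tau)\in\mathbb D$, since all codes in $\tau$ lie in a common $\mathbb D_n$. For example, $e_1=(0,(10,\emptyset),3)$ is an element, and $(16,(e_1))\in\mathbb D_1$.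

**Definition (strings).** A *string* is a finite sequence $\sigma=(e_1,\dots,e_r)$ of elements $e_s=(k_s,d_s,m_s)$ with distinct $k_s$ and $d_s=(b_s,(e_1,\dots,e_{s-1}))$ for some $b_s\in\omega$. Put $K(\sigma)=\{k_1,\dots,k_r\}$ and $|\sigma|=r$.

So every element of a string lists the complete past of the string. We write $\sigma\subset\sigma'$ if $\sigma$ is an initial segment of $\sigma'$.

**Definition (legal strings).** A legal string carries a *stack* $((\kappa_0,h_0),\dots,(\kappa_l,h_l))$, where the $\kappa_q$ are elements of the string and $h_q\in\{0,1\}$. The number $l$ is its *level* ($-1$ if the stack is empty), and $\kappa_l$ is the *top*. Recursively: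

* $\emptyset$ is legal with empty stack. A one-element string $(e_1)$ is legal iff $k_1=0$ and $m_1\ge1$; its stack is $((e_1,0))$. This is the *first move*.
* If $\sigma$ is legal of level $l\ge0$, a string $\sigma^\frown e$ with $e=(k,(b,\sigma),m)$ is legal iff $k<b(\kappa_l)$ and ($m\ge1$ or $h_l=0$).
* If $m\ge1$, the move is a *push*: append $(e,0)$ to the stack.
* If $m=0$, the move is a *completion*: remove $(\kappa_l,h_l)$ and, if $l\ge1$, increase $h_{l-1}$ by $1$. Then, while the last entry has $h=2$, remove it and increase the $h$ of the preceding entry, if there is one, by $1$ (a *carry*). If the stack becomes empty, the string is *terminal*; a terminal string has no legal extension.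

For legal $\sigma$ put $\mathrm{val}(\sigma)=\sum_{q\le l}h_q2^{-q-1}$, except that $\mathrm{val}(\sigma)=1$ if $\sigma$ is terminal. In particular $\mathrm{val}(\emptyset)=0$.

A play by hand: with $e_1=(0,(10,\emptyset),3)$ the stack is $((e_1,0))$ and the value $0$. Push $e_2=(8,(16,(e_1)),5)$: the stack is $((e_1,0),(e_2,0))$, the value still $0$. Complete with $e_3=(15,(0,(e_1,e_2)),0)$, allowed since $15<16$ and $e_2$ has $h=0$: the stack is $((e_1,1))$ and the value $\frac12$. Push $e_4=(7,(20,(e_1,e_2,e_3)),2)$: the stack is $((e_1,1),(e_4,0))$. Complete with $e_5=(19,(0,(e_1,\dots,e_4)),0)$: $e_4$ is removed, $e_1$ reaches $h=2$ and is removed too, and the string is terminal with value $1$. A shorter play is $e_1$ followed by the completion $(9,(0,(e_1)),0)$, which gains $1$ at once.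

**Lemma 8.** First moves and pushes leave $\mathrm{val}$ unchanged. A completion made at level $l$, that is, applied to a string of level $l$, raises $\mathrm{val}$ by $2^{-l}$. So $\mathrm{val}$ is nondecreasing along extensions, with values in $[0,1]$.

*Proof.* A first move or push adds an entry with $h=0$. In a completion the removed top has $h=0$. If $l=0$, the value passes from $0$ to $1$. If $l\ge1$, one unit at level $l-1$ adds $2^{-l}$. A carry from level $q\ge1$ replaces $2\cdot2^{-q-1}$ by one unit $2^{-q}$ at level $q-1$ and changes nothing. A carry from level $0$ occurs when the stack is a single entry with $h=2$, with sum $1$, and the terminal value is $1$. Values of nonterminal strings are below $\sum_q2^{-q-1}=1$. $\square$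

**Lemma 9.** Let $\sigma\subset\sigma'$ be legal and $q\ge0$, and suppose that $\sigma$ and every $\sigma''$ with $\sigma\subset\sigma''\subsetneq\sigma'$ has level at least $q$. Then $\mathrm{val}(\sigma')\le\mathrm{val}(\sigma)+2^{-q}$.

*Proof.* Let $v=\sum_{p<q}h_p2^{-p-1}$, computed at $\sigma$; then $v\le\mathrm{val}(\sigma)$. Entries at levels below $q$ change only when the entry at level $q$ is removed, and then the level drops below $q$; so this can happen only at the last move. If it does not happen, then $\sigma'$ is not terminal and $\mathrm{val}(\sigma')=v+\sum_{p\ge q}h_p2^{-p-1}<v+2^{-q}$. If it happens, the last move is a completion made at some level $l\ge q$. For $l=q$, the value before it is $v$, since the top has $h=0$, and it rises by $2^{-q}$. For $l>q$, a carry reaches level $q$: just before the removal of that entry, all entries above it are gone and it has $h=2$, so the sum is $v+2\cdot2^{-q-1}$, and carries preserve the sum. In both cases $\mathrm{val}(\sigma')=v+2^{-q}$. $\square$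

## 6. The function $f$ and its continuity estimate

**Definition (the function $f$).** Let $W$ be the set of all $w:\omega\to\{*\}\cup(\mathbb D\times\omega)$. Say that $w$ *contains* the element $(k,d,m)$ if $w(k)=(d,m)$, and that it contains a string if it contains all its elements. Put
$$f(w)=\sup\{\mathrm{val}(\sigma):\sigma\text{ legal and contained in }w\}\in[0,1].$$

For $w\in W$, $a:\omega\to\mathbb D$ and $N\in\omega$ let $U_N(w,a)$ be the set of $w'\in W$ such that for all $k<N$: if $w(k)\ne*$, then $w'(k)=w(k)$; if $w(k)=*$, then $w'(k)=*$ or $w'(k)=(a(k),m)$ with $m\ge N$. This is how data will vary near a point of $X$: an entry $*$ may switch on, but with a prescribed code $a(k)$ (Lemma 7) and a large $m$.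

Why must codes list the past? Suppose a code were just the bound $b$. Take $w(0)=*$, $w(9)=(0,0)$ and $w(j)=*$ otherwise; here $f(w)=0$, since no first move is present. For every $N$ we may switch on $w'(0)=(10,m)$ with $m\ge N$, and the completion at coordinate $9$, already present, makes $f(w')=1$. So $f$ would jump. With the past recorded, the entry at $9$ has the form $((0,(e_1)),0)$ with one specific $e_1=(0,(10,\emptyset),m_1)$, and for $m\ge N>m_1$ it does not extend the new first move. The next proof is this observation together with a count of levels.

**Proposition 10.** For all $w\in W$, $a:\omega\to\mathbb D$ and $i\in\omega$ there is $N$ such that $|f(w')-f(w)|\le2^{-i}$ for all $w'\in U_N(w,a)$.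

*Proof.* **Step 1: choice of $N$.** Let $\tilde a(k)=d$ if $w(k)=(d,m)$, and $\tilde a(k)=a(k)$ if $w(k)=*$. By definition of $U_N(w,a)$,
$$w'\in U_N(w,a),\ k<N,\ w'(k)\ne*\ \Longrightarrow\ \text{the code in }w'(k)\text{ is }\tilde a(k).\tag{4}$$
Put $n_0=1$ and $n_{q+1}=\max(\{n_q\}\cup\{b(\tilde a(k)):k<n_q\})$. Fix a legal $\sigma_0$ contained in $w$ with $\mathrm{val}(\sigma_0)\ge f(w)-2^{-i}$. Choose $N>n_{i+1}$ larger than all members of $K(\sigma_0)$, and larger than all $k',m'$ such that some triple $(k',d',m')$ is an entry of $\tau$, where $\tilde a(k)=(b,\tau)$ and $k<n_{i+1}$. These are finitely many requirements. Let $w'\in U_N(w,a)$.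

**Step 2: lower bound.** Since $K(\sigma_0)\subset N$ and $w(k)\ne*$ for $k\in K(\sigma_0)$, $w'$ contains $\sigma_0$. So $f(w')\ge f(w)-2^{-i}$.

For the upper bound let $\sigma'=(e_1,\dots,e_r)$ be legal and contained in $w'$, with $e_p=(k_p,d_p,m_p)$. Say that $e_p$ is *made at level* $q$ if $(e_1,\dots,e_{p-1})$ has level $q$.

**Step 3: moves made at low levels have small coordinates.** We claim: *if $e_p$ is made at level $q\le i$, then $k_p<n_{i+1}<N$.* The first move has coordinate $0<n_0$. We show by induction on $q\le i$ that stack entries at level $q$ have coordinate below $n_q$; for $q=0$ the entry is the first move. If the entry at level $q\le i$ has coordinate $k<n_q<N$, its code is $\tilde a(k)$ by (4), so a move made at level $q$ has coordinate less than $b(\tilde a(k))\le n_{q+1}\le n_{i+1}$. In particular an entry pushed onto level $q+1$ has coordinate below $n_{q+1}$.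

Let $s$ be maximal such that $\sigma=(e_1,\dots,e_s)$ is contained in $w$. If $s=r$, then $\mathrm{val}(\sigma')\le f(w)$. Let $s<r$; then $e_{s+1}$ is contained in $w'$ but not in $w$.

**Step 4: after the first new element, all moves are made at high levels.** We claim: *every $e_p$ with $p\ge s+2$ is made at level at least $i+1$.* Otherwise $k_p<n_{i+1}$ by Step 3, and by (4) $\tilde a(k_p)=d_p=(b_p,(e_1,\dots,e_{p-1}))$ lists $e_{s+1}$. By the choice of $N$, $k_{s+1}<N$ and $m_{s+1}<N$. If $w(k_{s+1})\ne*$, then $w'(k_{s+1})=w(k_{s+1})$ and $e_{s+1}$ is contained in $w$, a contradiction. If $w(k_{s+1})=*$, then $m_{s+1}\ge N$, a contradiction.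

**Step 5: upper bound.** Let $e_{s+1}$ be made at level $q$. Suppose first that $q\le i$. By Step 3, $k_{s+1}<N$; since $e_{s+1}$ is not contained in $w$, we get $w(k_{s+1})=*$ and $m_{s+1}\ge N\ge1$. Hence $e_{s+1}$ is a first move or a push, and $\mathrm{val}(e_1,\dots,e_{s+1})=\mathrm{val}(\sigma)$. If $r=s+1$, then $\mathrm{val}(\sigma')=\mathrm{val}(\sigma)\le f(w)$. If $r>s+1$, then by Step 4 the strings $(e_1,\dots,e_{p})$ with $s+1\le p<r$ have level at least $i+1$, and Lemma 9, for level $i+1$ and starting at $(e_1,\dots,e_{s+1})$, gives $\mathrm{val}(\sigma')\le\mathrm{val}(\sigma)+2^{-i-1}$.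

Suppose now that $q\ge i+1$. Then $\sigma$ has level at least $i+1$, and so do all $(e_1,\dots,e_p)$ with $s<p<r$ by Step 4. Lemma 9, starting at $\sigma$, gives the same inequality.

In all cases $\mathrm{val}(\sigma')\le f(w)+2^{-i}$, so $f(w')\le f(w)+2^{-i}$. $\square$

## 7. The function $F$ on $X=P^\omega$

Write $z\in X$ as $z=(z_j)_{j\in\omega}$ with $z_j=((x^j_i)_i,(t^j_m)_m)\in P$, and let $\Theta^j_m=\{z\in X:z_j\in\Theta_m\}$, a clopen set by Lemma 7. Since $\mathbb D$ is countable, we can fix $c:\mathrm{Succ}\to\mathbb D$ all of whose fibers $c^{-1}(d)$ are uncountable. Define $w(z)\in W$ by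
$$w(z)(j)=\begin{cases}(c(x^j_0),m)&\text{if }m\text{ is least with }z\in\Theta^j_m,\\ *&\text{if }z\notin\Theta^j_m\text{ for all }m,\end{cases}\qquad F(z)=f(w(z)).$$

**Lemma 11.** $F:X\to[0,1]$ is continuous.

*Proof.* Fix $z$. We look for $a:\omega\to\mathbb D$ such that every $U_N(w(z),a)$ contains the image under $w(\cdot)$ of a neighborhood of $z$. Fix $j$.

**Case 1: $w(z)(j)=(d,m)$.** Near $z$ we stay in $\Theta^j_m\setminus\bigcup_{m'<m}\Theta^j_{m'}$ and keep the isolated point $x^j_0$, so $w(\cdot)(j)$ is constant near $z$. Let $a(j)$ be arbitrary.

**Case 2: $w(z)(j)=*$ and $x^j_0\in\mathrm{Succ}$.** Put $a(j)=c(x^j_0)$. For each $N$, keeping $x^j_0$ and avoiding $\Theta^j_m$ for $m<N$ gives a neighborhood of $z$ on which $w(\cdot)(j)\in\{*\}\cup\{(a(j),m):m\ge N\}$.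

**Case 3: $w(z)(j)=*$ and $x^j_0=\delta\notin\mathrm{Succ}$.** Then $\delta\in S_n$ for a unique $n$, and $\delta\notin A_{n+1}$, so $x^j_{n+1}\ne x^j_0$. Confining these two coordinates to disjoint neighborhoods excludes all $\Theta^j_m$ with $m\ge n+1$; also avoid the clopen sets $\Theta^j_m$ with $m\le n$. So $w(\cdot)(j)=*$ near $z$. Let $a(j)$ be arbitrary.

Given $N$, intersect the neighborhoods obtained for $j<N$. The resulting neighborhood is mapped by $w(\cdot)$ into $U_N(w(z),a)$, and $a$ does not depend on $N$. Proposition 10 gives continuity at $z$. $\square$

If some limit $\delta$ belonged to all $A_i$, Case 3 would break down. Near the point with all $x^j_i=\delta$ and all $t^j_m=1$ one can switch on block $j$ with any successor $\alpha<\delta$ close to $\delta$ and large $m$. For club many $\delta$ every fiber of $c$ is unbounded in $\delta$, and then no single code $a(j)$ describes what happens nearby.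

## 8. Following a clopen set from $F=0$ to $F=1$

*Proof of Theorem 6.* Let $C\subset X$ be clopen with $F^{-1}(0)\subset C$. We find a point of $C\cap F^{-1}(1)$.

**Step 1: positive positions.** For a partial function $\rho$ from $\omega$ to $P$ and $u=(u^j_i)\in\prod_j\prod_iA_i$, let $z(\rho,u)\in X$ have $j$-th coordinate $\rho(j)$ if $j\in\mathrm{dom}\,\rho$, and otherwise the $j$-th coordinate with $x^j_i=u^j_i$ for all $i$ and all $t^j_m=1$. Write $u>\gamma$ if all $u^j_i>\gamma$; such $u$ exist for every $\gamma<\omega_1$. Let $\rho$ be finite. The point $z(\rho,u)$ depends continuously on $(u^j_i)$, $j\notin\mathrm{dom}\,\rho$, $i\in\omega$. A finite intersection of sets $A_i$ is some $A_n\supset S_n$, hence stationary. So Lemma 5, applied to $\prod_{j\notin\mathrm{dom}\,\rho}\prod_iA_i$, gives $\gamma_\rho\ge1$ such that either $z(\rho,u)\in C$ for all $u>\gamma_\rho$, or $z(\rho,u)\notin C$ for all $u>\gamma_\rho$. In the first case call $\rho$ *positive*.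

With $q(\alpha,m)$ from (3), a *realization* of a string $\sigma=(e_1,\dots,e_r)$ is a map $\rho$ with domain $K(\sigma)$ and $\rho(k_s)=q(\alpha_s,m_s)$, where $1<\alpha_s\in\mathrm{Succ}$ and $c(\alpha_s)=d_s$. If $\rho$ realizes $\sigma$ and $u>1$, then $w(z(\rho,u))(k_s)=(d_s,m_s)$, because $q(\alpha_s,m_s)$ lies in $\Theta_{m_s}$ and in no other $\Theta_m$. For $j\notin K(\sigma)$ we have $w(z(\rho,u))(j)=*$, because $t^j_m=1<u^j_0=x^j_0$ for all $m$. Hence
$$F(z(\rho,u))\ge\mathrm{val}(\sigma)\quad\text{if }\sigma\text{ is legal and }u>1.\tag{5}$$
A *positive pair* $(\sigma,\rho)$ is a legal $\sigma$ with a positive realization $\rho$.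

**Step 2: which moves $C$ cannot refuse.** These are the start and the switching-on of a block with a code of our choice.

**Lemma 12.** (a) $(\emptyset,\emptyset)$ is a positive pair. (b) If $\rho$ is finite and positive, $k\notin\mathrm{dom}\,\rho$ and $d\in\mathbb D$, there are $1<\alpha\in\mathrm{Succ}$ with $c(\alpha)=d$ and $m\ge1$ such that $\rho\cup\{(k,q(\alpha,m))\}$ is positive.

*Proof.* (a) For $u>1$ we have $w(z(\emptyset,u))\equiv*$. The only legal string contained in it is $\emptyset$, so $F(z(\emptyset,u))=0$ and $z(\emptyset,u)\in C$.

(b) Choose $\alpha>\gamma_\rho$ with $c(\alpha)=d$; the fiber is uncountable. For $m\ge1$ put $\rho_m=\rho\cup\{(k,q(\alpha,m))\}$, and take $u>\sup(\{\gamma_\rho\}\cup\{\gamma_{\rho_m}:m\ge1\})$. As $m\to\infty$, $z(\rho_m,u)$ converges to the point $z(\rho,\bar u)$, where $\bar u$ equals $u$ except that $\bar u^k_i=\alpha$ for all $i$. Since $\bar u>\gamma_\rho$, the limit is in $C$. As $C$ is open, $z(\rho_m,u)\in C$ for some $m\ge1$, and then $\rho_m$ is positive because $u>\gamma_{\rho_m}$. $\square$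

**Step 3: what it means to finish.** Call a positive pair $(\sigma,\rho)$ *prepared* if $\sigma\ne\emptyset$, its last move is a first move or a push (so its top is its last element $e$, with $h=0$), and $b:=b(e)$ satisfies $b>|\sigma|+3$ and $b>k+3$ for all $k\in K(\sigma)$. Then $b-1,b-2,b-3$ are unused coordinates below $b$: the first is reserved for a completion of $e$, the other two for two pushes on top of $e$.

Call a prepared pair *finishable* if there is a positive pair $(\sigma',\rho')$ with $\sigma'\supsetneq\sigma$ and $\rho'\supset\rho$ such that $e$ is in the stack of every $\sigma''$ with $\sigma\subset\sigma''\subsetneq\sigma'$, $e$ is not in the stack of $\sigma'$, and $K(\sigma')\setminus K(\sigma)\subset[b-3,\infty)$.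

**Lemma 13.** Every prepared pair is finishable.

*Proof.* First we show that an unfinishable prepared pair has an unfinishable prepared proper extension; then we show that an infinite chain of these contradicts that $C$ is clopen.

**Step 3a: an unfinishable prepared $(\sigma,\rho)$ has an unfinishable prepared proper extension.** Let $e,b$ be as above, and put $b'=b+|\sigma|+5$. By Lemma 12(b) with $k=b-2$ and $d=(b',\sigma)$ there is $m\ge1$ such that $\sigma_1=\sigma^\frown(b-2,(b',\sigma),m)$ has a positive realization extending $\rho$. The move is a legal push: $b-2\notin K(\sigma)$, $b-2<b$ and $m\ge1$. The pair is prepared: $b'>|\sigma|+4=|\sigma_1|+3$, $b'>(b-2)+3$, and $b'>b>k+3$ for $k\in K(\sigma)$. If it is unfinishable, we are done.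

Otherwise we get a positive pair extending it, with string $\tau_1\supsetneq\sigma_1$, in which the pushed element has just been removed. That element sits directly above $e$, so until its removal the entry $e$ keeps $h=0$, and the removal raises this to $h=1$ with no further carry. So $e$ is the top of the stack of $\tau_1$, with $h=1$. The coordinates of $\tau_1$ beyond $\sigma_1$ are at least $b'-3>b$, those of $\sigma$ are below $b-3$, and the remaining one is $b-2$; hence $b-3\notin K(\tau_1)$. Choose $b''\ge b$ with $b''>|\tau_1|+4$, $b''>k+3$ for all $k\in K(\tau_1)$ and $b''>(b-3)+3$. By Lemma 12(b), for suitable $m\ge1$, the string $\tau_1{}^\frown(b-3,(b'',\tau_1),m)$ has a positive realization extending the previous one. It is a legal push, since $b-3<b=b(e)$ and $m\ge1$, and it gives a prepared pair. If this is unfinishable, we are done.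

Otherwise we get a positive pair $(\tau_2,\rho_2)$ extending it, in which this second pushed element has just been removed. With its removal the $h$ of $e$ becomes $2$, and $e$ is removed at the same move, not earlier. The coordinates in $K(\tau_2)\setminus K(\sigma)$ lie in $\{b-2,b-3\}\cup[b'-3,\infty)\cup[b''-3,\infty)\subset[b-3,\infty)$. So $(\tau_2,\rho_2)$ shows that $(\sigma,\rho)$ is finishable, a contradiction.

**Step 3b: an infinite chain is impossible.** Suppose the lemma fails. By Step 3a there are unfinishable prepared pairs $(\sigma^n,\rho^n)$, $n\in\omega$, with $\sigma^n\subsetneq\sigma^{n+1}$ and $\rho^n\subset\rho^{n+1}$; then $|\sigma^n|\ge n+1$. Let $B_n=b(\text{top of }\sigma^n)$ and $j_n=B_n-1$. Since the pair is prepared, $j_n\notin K(\sigma^n)$, and $B_n>|\sigma^n|+3$ gives $j_n\ge n$. The string $\sigma^n{}^\frown(j_n,(0,\sigma^n),0)$ is legal, because $j_n<B_n$ and the top has $h=0$; it is a completion removing the top of $\sigma^n$. Choose $1<\alpha_n\in\mathrm{Succ}$ with $c(\alpha_n)=(0,\sigma^n)$, and let $\rho^{n+}=\rho^n\cup\{(j_n,q(\alpha_n,0))\}$, a realization of this string. If $\rho^{n+}$ were positive, this string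 with $\rho^{n+}$ would show that $(\sigma^n,\rho^n)$ is finishable, since its only new coordinate is $B_n-1\ge B_n-3$. So $\rho^{n+}$ is not positive. Take $u>\sup_n\max(\gamma_{\rho^n},\gamma_{\rho^{n+}})$. Then
$$z(\rho^n,u)\in C,\qquad z(\rho^{n+},u)\notin C\qquad\text{for all }n.\tag{6}$$
Let $\rho^\omega=\bigcup_n\rho^n$. For each $j$ the $j$-th coordinates of $z(\rho^n,u)$ are eventually constant, so $z(\rho^n,u)\to z(\rho^\omega,u)$, and $z(\rho^\omega,u)\in C$ as $C$ is closed. As $C$ is open, there is $N$ such that every $z\in X$ with $z_j=z(\rho^\omega,u)_j$ for all $j<N$ is in $C$. Choose $n\ge N$ with $\mathrm{dom}\,\rho^n\cap N=\mathrm{dom}\,\rho^\omega\cap N$. Since $j_n\ge n\ge N$, the point $z(\rho^{n+},u)$ agrees with $z(\rho^\omega,u)$ at all $j<N$, so $z(\rho^{n+},u)\in C$. This contradicts (6). $\square$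

**Step 4: reaching the value $1$.** By Lemma 12(a), and Lemma 12(b) with $k=0$ and $d=(10,\emptyset)$, there is a positive pair with $\sigma=((0,(10,\emptyset),m))$, $m\ge1$. It is prepared, since $10>1+3$ and $10>0+3$. By Lemma 13 there is a positive pair $(\sigma',\rho')$ with $\sigma'\supsetneq\sigma$ whose stack no longer contains the first element. The first element is the bottom of the stack, so $\sigma'$ is terminal and $\mathrm{val}(\sigma')=1$. For $u>\gamma_{\rho'}$ we have $z(\rho',u)\in C$, and $F(z(\rho',u))=1$ by (5).

Thus every clopen set containing $F^{-1}(0)$ meets $F^{-1}(1)$. These are disjoint zero-sets of $X$, so $X$ is not strongly zero-dimensional. $\square$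

## 9. Stationary factors only, additional factors, and the hypothesis of Theorem 3

**Proposition 14.** (a) With $T=\mathrm{Succ}$ in (2), the nonstationary factors of $X$ are discrete, and all finite intersections of the stationary factors are stationary. With $T=\mathrm{Succ}\cup S$, where $S\subset\mathrm{Lim}\setminus\bigcup_nS_n$ is stationary, all factors of $X$ are stationary. (b) If $Y\ne\emptyset$ is any space, then $X\times Y$ is not strongly zero-dimensional. So any product, of any number of nonempty factors, that contains the factors of $X$ among its factors is not strongly zero-dimensional.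

*Proof.* (a) The factors of $X$ are copies of the $A_i$ and of $T$. Points of $\mathrm{Succ}$ are isolated, so $\mathrm{Succ}$ is discrete, and it is not stationary; a finite intersection of sets $A_i$ is some $A_n\supset S_n$. A stationary $S$ as described is available: start from infinitely many pairwise disjoint stationary subsets of $\mathrm{Lim}$ given by (F4), set one aside as $S$, and use the others as the $S_n$. Then $T\supset S$ is stationary, and Theorem 6 applies since $T\cap\bigcup_nS_n=\emptyset$.

(b) The sets $F^{-1}(0)\times Y$ and $F^{-1}(1)\times Y$ are disjoint zero-sets of $X\times Y$, given by the continuous functions $(z,y)\mapsto F(z)$ and $(z,y)\mapsto1-F(z)$. If a clopen set contained the first and missed the second, then its restriction to a slice $X\times\{y\}$ would give a clopen subset of $X$ containing $F^{-1}(0)$ and missing $F^{-1}(1)$, against Theorem 6. For the last sentence let $Y$ be the product of the remaining factors. $\square$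

In Theorem 3, therefore, the hypothesis "$\bigcap_{k\in J}A_k$ is stationary" cannot be weakened to "$\bigcap_{k\in H}A_k$ is stationary for all finite nonempty $H\subset J$": the space $X$ with $T=\mathrm{Succ}$ satisfies the weaker condition by Proposition 14(a), and it is not strongly zero-dimensional by Theorem 6.
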